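\title{Asynchronous distributed automata and the backward $\mu$-fragment: quasi-acyclicity is not needed}

\begin{abstract}
A distributed automaton is a finite-state machine that runs at every node of a finite labeled digraph and reads the set of states of its incoming neighbors. It is asynchronous if its verdict at a node does not depend on the timing of activations and messages. It is known that, on finite digraphs, the asynchronous automata whose state diagram has no cycles other than self-loops are effectively equivalent to the least-fixpoint fragment of the backward modal $\mu$-calculus. We show that the restriction on the state diagram can be dropped. On tree-like digraphs an adversary can make every node display a single recurrent state, so that acceptance is computed bottom-up by a finite algebra. This algebra yields finitely many candidate sentences, one of which is correct, and a correct one can be found effectively. The translation also works when acceptance is only assumed to be insensitive to message delays, and it fails when no assumption on timing is made.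
\end{abstract}

\section{The question and the results}\label{sec:intro}

In a distributed automaton, information travels along the edges of a digraph, and a node learns only which states occur among its incoming neighbors, not how often. The matching logic is a modal logic whose modalities look backward along edges. A node accepts when it enters an accepting state, which happens after finitely many steps or never; the matching operator is the least fixpoint, which is reached by a finite iteration from the empty set. What does not match is time. If all nodes move in lockstep they share a clock, and they can use it to compare distances. It is therefore natural to consider automata whose verdict does not depend on timing, and to ask which properties of digraphs they define.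

\subsection{Automata and runs}

Fix a finite set $P$ of propositions. A \emph{digraph} $G=(V,E,\lambda)$ has a finite set $V$ of nodes, a set $E\subseteq V\times V$ of edges (self-loops are allowed) and labels $\lambda(v)\subseteq P$. All digraphs are finite unless the contrary is said. A \emph{pointed digraph} is a pair $(G,v)$ with $v\in V$. We write $\mathrm{in}(v)=\{w:(w,v)\in E\}$ for the set of incoming neighbors of $v$. A \emph{backward walk} of length $k$ from $v$ is a sequence $(v_0,\dots,v_k)$ with $v_0=v$ and $v_j\in\mathrm{in}(v_{j-1})$ for $1\le j\le k$.

A \emph{distributed automaton} $A=(Q,\delta_0,\delta,F)$ consists of a finite set $Q$ of states, an initialization function $\delta_0\colon 2^P\to Q$, a transition function $\delta\colon Q\times 2^Q\to Q$ and a set $F\subseteq Q$ of accepting states. For $S\subseteq Q$ we write $\delta_S\colon Q\to Q$ for the map $q\mapsto\delta(q,S)$.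

Time is $\mathbb N=\{0,1,2,\dots\}$. A \emph{timing} of $G$ consists of sets $\mathrm{Act}_t\subseteq V$ of nodes that are active at time $t$, and of a function $\tau_e\colon\mathbb N\to\mathbb N$ for every edge $e$, such that every node belongs to $\mathrm{Act}_t$ for infinitely many $t$, and every $\tau_e$ is nondecreasing and unbounded, with $\tau_e(0)=0$ and $\tau_e(t)\le t$. A timing determines a \emph{run}, that is, a state $q_t(v)$ for every node and time: $q_0(v)=\delta_0(\lambda(v))$, and
\[
q_{t+1}(v)=
\begin{cases}
\delta\bigl(q_t(v),\,\{q_{\tau_{(w,v)}(t)}(w): w\in\mathrm{in}(v)\}\bigr) & \text{if } v\in\mathrm{Act}_t,\\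
q_t(v) & \text{otherwise.}
\end{cases}
\]
We say that at time $t$ the edge $e=(w,v)$ \emph{shows} the state $q_{\tau_e(t)}(w)$, and that $v$ \emph{sees} the set of states shown by its incoming edges. Think of the timing as chosen by an adversary. Monotonicity of $\tau_e$ is the FIFO order of messages, and unboundedness says that every state of $w$ is eventually seen or overtaken. The adversary has three powers: to \emph{delay} a message ($\tau_e(t)<t$), to \emph{lose} one ($\tau_e$ jumps over a value), and to let a node \emph{sleep}, so that it misses what its edges show.

The \emph{synchronous run} is given by $\mathrm{Act}_t=V$ and $\tau_e(t)=t$. A node \emph{accepts in a run} if it is in a state of $F$ at some time. The automaton $A$ \emph{accepts} $(G,v)$ if $v$ accepts in the synchronous run on $G$, and $L(A)$ is the set of accepted pointed digraphs. The automaton is \emph{asynchronous} if for every pointed digraph $(G,v)$ either $v$ accepts in all runs on $G$ or in none. Asynchrony is thus a semantic property of an ordinary automaton, not a different machine model.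

The \emph{state diagram} of $A$ is the digraph on $Q$ with an edge from $q$ to $q'$ whenever $\delta(q,S)=q'$ for some $S\subseteq Q$. The automaton is \emph{quasi-acyclic} if its state diagram has no directed cycles other than self-loops. In that case a node never returns to a state it has left, so it changes state at most $|Q|-1$ times in any run.

\subsection{The backward $\mu$-fragment}

Formulas of the \emph{backward $\mu$-fragment} are built from propositions $p\in P$, their negations $\neg p$, set variables, $\wedge$, $\vee$, the modalities $\bar\Diamond$ and $\bar\Box$, and vectorial least fixpoints $\mu(X_1,\dots,X_k).(\varphi_1,\dots,\varphi_k)$. There are no greatest fixpoints, and negation applies to propositions only. Given a digraph and a set of nodes for each free variable, a formula $\varphi$ denotes a set $[\![\varphi]\!]$ of nodes. The formula $\bar\Diamond\varphi$ holds at $v$ if some node of $\mathrm{in}(v)$ satisfies $\varphi$, and $\bar\Box\varphi$ holds at $v$ if all do. The fixpoint formula denotes the first component of the least fixpoint of the map $\Phi\colon(S_1,\dots,S_k)\mapsto([\![\varphi_1]\!],\dots,[\![\varphi_k]\!])$, where each $[\![\varphi_j]\!]$ is evaluated with $X_i:=S_i$ for all $i$. This map is monotone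 because variables are never negated. On a finite digraph the \emph{approximants} $\Phi^n(\emptyset,\dots,\emptyset)$ increase with $n$ and become constant, and their union is the least fixpoint. A \emph{sentence} is a formula without free variables.

The empty conjunction $\top$ and the empty disjunction $\bot$ are allowed as formulas. If $P\neq\emptyset$ they abbreviate $p\vee\neg p$ and $p\wedge\neg p$. If $P=\emptyset$, then $\top$ has to be admitted for Theorem~\ref{thm:known} below to be true. Indeed, on a single node with a self-loop, a formula without propositions and without $\top$ is false when all free variables denote $\emptyset$: both modalities act as the identity there, and in the fixpoint case induction shows that $\Phi$ fixes $(\emptyset,\dots,\emptyset)$. So the one-state automaton that accepts everything would have no equivalent sentence.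

A sentence $\varphi$ and an automaton $A$ are \emph{equivalent on finite digraphs} if, for every pointed digraph $(G,v)$, $A$ accepts $(G,v)$ if and only if $\varphi$ holds at $v$ in $G$; equivalence of two sentences or of two automata is defined in the same way. Two classes are \emph{effectively equivalent} if each member of one class can be translated algorithmically into an equivalent member of the other.

\begin{example}[no cycle behind the node]\label{ex:wf}
Let $P=\emptyset$, $Q=\{\mathsf{wait},\mathsf{yes}\}$, $F=\{\mathsf{yes}\}$. Every node starts in $\mathsf{wait}$, the state $\mathsf{yes}$ is absorbing, and $\delta(\mathsf{wait},S)$ is $\mathsf{yes}$ if $S\subseteq\{\mathsf{yes}\}$ and $\mathsf{wait}$ otherwise. A node with backward walks of every length has an incoming neighbor with the same property, so by induction on time all such nodes stay in $\mathsf{wait}$ in every run. For the other nodes, induction on the length of the longest backward walk shows that they reach $\mathsf{yes}$ in every run: once all incoming neighbors are in $\mathsf{yes}$, the edges eventually show only $\mathsf{yes}$, and the node is activated again. The automaton is asynchronous and quasi-acyclic. It is equivalent to $\mu X.\bar\Box X$, whose $n$-th approximant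 is the set of nodes without a backward walk of length $n$.
\end{example}

\begin{example}[a blinking automaton]\label{ex:blink}
Let $P=\{p\}$, $Q=\{\mathsf{wait},\mathsf a,\mathsf b\}$, $F=\{\mathsf a\}$. Nodes labeled $p$ start in $\mathsf a$, the others in $\mathsf{wait}$. Put $\delta(\mathsf a,S)=\mathsf b$, $\delta(\mathsf b,S)=\mathsf a$, and let $\delta(\mathsf{wait},S)$ be $\mathsf a$ if $S\cap\{\mathsf a,\mathsf b\}\neq\emptyset$ and $\mathsf{wait}$ otherwise. The nodes that have no backward walk to a node labeled $p$ stay in $\mathsf{wait}$ in every run, by induction on time. The others visit $\mathsf a$ in every run, by induction on the length of such a walk: a neighbor that is out of $\mathsf{wait}$ stays out of it, so the edge from it eventually shows only $\mathsf a$ and $\mathsf b$. The automaton is asynchronous but not quasi-acyclic. It is equivalent to $\mu X.(p\vee\bar\Diamond X)$.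
\end{example}

\subsection{The question}

The following theorem is known.

\begin{theorem}\label{thm:known}
On finite digraphs, the backward $\mu$-fragment is effectively equivalent to the class of quasi-acyclic asynchronous automata.
\end{theorem}

The question posed in \cite{ADA} is whether quasi-acyclicity is necessary here: \emph{is the backward $\mu$-fragment effectively equivalent, on finite digraphs, to the class of all asynchronous automata?} The direction from sentences to automata is contained in Theorem~\ref{thm:known}. What is asked is whether every asynchronous automaton can be translated effectively into an equivalent sentence.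

There is a reason to expect either answer. A quasi-acyclic automaton resembles a fixpoint iteration: each node makes irreversible progress and then stops, as the approximants grow and then stop. A node of a general automaton may run through a cycle of states forever, so that its state carries no monotone information, and nothing obvious plays the role of the approximants. On the other hand, the cycle in Example~\ref{ex:blink} is useless: an adversary who loses messages may let a neighbor see $\mathsf a$ only, or $\mathsf b$ only, and an asynchronous automaton must give the same verdict in both cases. The second heuristic is the right one. Two things keep it from being a proof. The adversary can reduce a node to one recurrent state only after doing so for all its incoming neighbors, which is impossible along a cycle of the digraph. And the sentence that comes out depends on a parameter defined by quantifying over all finite digraphs.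

\subsection{Results}

\begin{theorem}\label{thm:main}
There is an algorithm which, given a distributed automaton $A$, halts with a sentence of the backward $\mu$-fragment. If $A$ is asynchronous, this sentence is equivalent to $A$ on finite digraphs. Consequently, on finite digraphs the backward $\mu$-fragment is effectively equivalent to the class of all asynchronous distributed automata.
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(a)] Every asynchronous automaton can be effectively turned into an equivalent quasi-acyclic asynchronous one.
\item[(b)] Emptiness and equivalence on finite digraphs are decidable for automata promised to be asynchronous.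
\item[(c)] The sentence produced by the algorithm of Theorem~\ref{thm:main} has at most $|Q|+1$ fixpoint variables, bound by a single vectorial $\mu$; each component has modal depth at most one; and its size is $O\bigl(2^{|P|+|Q|}(|P|+|Q|)\bigr)$, which is polynomial in the size of the tables of $\delta_0$ and $\delta$.
\end{enumerate}
\end{corollary}

Of the three powers of the adversary, delay alone suffices. A timing, and the run it determines, is \emph{pure-delay} if all nodes are always active and $\tau_e(t+1)-\tau_e(t)\in\{0,1\}$ for all $e$ and $t$. It is \emph{lossless} if no message is skipped or missed: for every edge $e=(w,v)$ and every $s\in\mathbb N$ there is a time $t$ with $v\in\mathrm{Act}_t$ and $\tau_e(t)=s$. The synchronous run is pure-delay, and pure-delay runs are lossless, because an unbounded function that starts at $0$ and grows by at most $1$ takes every value. Call $A$ \emph{delay-consistent} if for every pointed digraph $(G,v)$ either $v$ accepts in all pure-delay runs on $G$ or in none. Every asynchronous automaton is delay-consistent.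

\begin{theorem}\label{thm:delay}
Every delay-consistent distributed automaton can be effectively translated into an equivalent sentence of the backward $\mu$-fragment on finite digraphs. Hence the following classes are effectively equivalent on finite digraphs: the backward $\mu$-fragment; quasi-acyclic asynchronous automata; asynchronous automata; delay-consistent automata. The same holds for every class of automata between the last two, in particular for the automata whose acceptance outcome is the same in all lossless runs.
\end{theorem}

\begin{proposition}\label{prop:sync}
There is a distributed automaton $A$ such that $L(A)$ is not definable in the backward $\mu$-fragment.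
\end{proposition}

All translations pass through one notion, the \emph{evaluation scheme}: a finite algebra that computes acceptance bottom-up on trees whose leaves may be arbitrary pointed digraphs. Section~\ref{sec:freeze} shows that asynchronous automata have evaluation schemes and derives Proposition~\ref{prop:sync}. Section~\ref{sec:formula} turns a scheme into a sentence, and Section~\ref{sec:select} makes this effective and proves Theorem~\ref{thm:main} and Corollary~\ref{cor:main}. Section~\ref{sec:delay} constructs a finer scheme for delay-consistent automata and proves Theorem~\ref{thm:delay}; it is not needed for Theorem~\ref{thm:main}. Theorem~\ref{thm:known} is used only to pass from sentences to automata.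

\section{Freezing messages on trees}\label{sec:freeze}

We use a standard fact about a map $g\colon Q\to Q$ and a state $q$. The sequence $q,g(q),g^2(q),\dots$ repeats a state among its first $|Q|+1$ terms, so there are a \emph{preperiod} $a\ge0$ and a \emph{period} $c\ge1$ with $a+c\le|Q|$ and $g^{i+c}(q)=g^i(q)$ for all $i\ge a$. In particular $g^{|Q|}(q)$ occurs infinitely often in the sequence.

\subsection{A tree of height one}

Let $A$ be asynchronous, and let $G$ consist of a root $r$ with label $\lambda$ and leaves $y_1,\dots,y_k$ with edges $(y_i,r)$. A leaf always sees $\emptyset$, so it iterates $\delta_\emptyset$ and ends in a cycle of states. In the synchronous run the root sees a sequence of sets that depends on how these cycles are aligned in time. The adversary can remove this dependence. For each leaf fix a state $d_i$ on its cycle, let the edge $(y_i,r)$ show the most recent moment at which $y_i$ was in state $d_i$, and let $r$ sleep until every $d_i$ has appeared. From then on $r$ sees the constant set $S=\{d_1,\dots,d_k\}$ and runs through the states $\delta_S^i(\delta_0(\lambda))$. Since $A$ is asynchronous, whether $A$ accepts $(G,r)$ depends only on the pair $(\lambda,S)$.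

Take the automaton of Example~\ref{ex:blink}, an unlabeled root, a leaf $y_1$ labeled $p$ and an unlabeled leaf $y_2$, which stays in $\mathsf{wait}$. With $d_1=\mathsf b$, $d_2=\mathsf{wait}$ and the root asleep at time $0$ only, the run begins as follows.
\[
\begin{array}{l|ccccc}
t & 0&1&2&3&4\\ \hline
q_t(y_1) & \mathsf a&\mathsf b&\mathsf a&\mathsf b&\mathsf a\\
\tau_{(y_1,r)}(t) & 0&1&1&3&3\\
\text{state shown by }(y_1,r) & \mathsf a&\mathsf b&\mathsf b&\mathsf b&\mathsf b\\
q_t(r) & \mathsf{wait}&\mathsf{wait}&\mathsf a&\mathsf b&\mathsf a
\end{array}
\]
The edge shows $\mathsf b$ forever although $\tau_{(y_1,r)}$ tends to infinity, as fairness demands. This is why $d_i$ must be a recurrent state.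

The root now iterates the fixed map $\delta_S$, so it has a recurrent state of its own, which can be shown to a parent. The construction therefore climbs any finite tree. It does not apply to a node on a cycle of the digraph, which would have to sleep until its predecessor has settled, and so on around the cycle. We treat such parts as black boxes: they run synchronously, and since $Q$ is finite, their distinguished node still visits some state infinitely often.

\subsection{Grafted trees and evaluation schemes}

\begin{definition}\label{def:graft}
A \emph{tree with holes} is a finite rooted tree, with edges directed from children to parents, in which some leaves are marked as \emph{holes} (the root may be a hole if it is a leaf) and every other node, called \emph{proper}, has a label $\lambda(x)\subseteq P$. A \emph{grafted tree} $T$ is a tree with holes together with a pointed digraph $(H_x,h_x)$ for every hole $x$. Its \emph{digraph} $\widehat T$ is obtained from the tree and disjoint copies of the $H_x$ by identifying each hole $x$ with the node $h_x$ of its copy of $H_x$. We write $\mathrm{Ch}(x)$ for the set of children of a tree node $x$.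
\end{definition}

Two properties of $\widehat T$ are used throughout: no edge enters a graft $H_x$ from outside, and the incoming neighbors of a proper node are exactly its children.

\begin{definition}\label{def:scheme}
An \emph{evaluation scheme} for an automaton $A$ consists of a finite set $D$ of \emph{values}, a function $f\colon 2^P\times 2^D\to D$, a set $\mathrm{acc}\subseteq 2^P\times 2^D$, and a value $\mathrm{val}(H,h)\in D$ for every pointed digraph $(H,h)$. In a grafted tree the \emph{value} of a node is defined bottom-up by $\mathrm{val}(x)=\mathrm{val}(H_x,h_x)$ for holes and $\mathrm{val}(x)=f\bigl(\lambda(x),\mathrm{val}(\mathrm{Ch}(x))\bigr)$ for proper nodes, where $\mathrm{val}(\mathrm{Ch}(x))$ is the set of values of the children. The requirement is: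
\begin{itemize}
\item[(E)] for every grafted tree $T$ whose root $r$ is proper, $A$ accepts $(\widehat T,r)$ if and only if $\bigl(\lambda(r),\mathrm{val}(\mathrm{Ch}(r))\bigr)\in\mathrm{acc}$.
\end{itemize}
\end{definition}

The value of a node depends only on the grafted subtree below it. Condition (E) says that this one element of a finite set is all that the rest of the tree needs to know about the subtree. Note that (E) speaks about synchronous runs only; asynchrony is a means of proving it.

\begin{proposition}\label{prop:scheme}
Let $A$ be a distributed automaton. Put $D=Q$ and $f(\lambda,S)=\delta_S^{|Q|}(\delta_0(\lambda))$, and let $(\lambda,S)\in\mathrm{acc}$ if and only if $\delta_S^i(\delta_0(\lambda))\in F$ for some $i\ge0$. For each pointed digraph $(H,h)$ let $\mathrm{val}(H,h)$ be a fixed state that $h$ visits infinitely often in the synchronous run on $H$. Then $D$, $f$ and $\mathrm{acc}$ are computable from $A$, and if $A$ is asynchronous these data form an evaluation scheme for $A$.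
\end{proposition}

\begin{proof}
Computability holds because the sequence $\delta_S^i(\delta_0(\lambda))$ takes all its values for $i<|Q|$. Let $T$ be a grafted tree with proper root $r$. We define a timing of $\widehat T$ from the bottom up, and show along the way that every tree node $x$ is in state $\mathrm{val}(x)$ infinitely often.

All nodes of the grafts are always active, and edges inside a graft have $\tau_e(t)=t$. No edge enters $H_x$ from outside, so $H_x$ runs synchronously and the hole $x=h_x$ visits $\mathrm{val}(H_x,h_x)$ infinitely often.

Let $x$ be proper, and suppose that the timing below the children of $x$ is defined and that every child $y$ visits $\mathrm{val}(y)$ infinitely often. For $e=(y,x)$ let $\tau_e(t)$ be the last time $s\le t$ with $q_s(y)=\mathrm{val}(y)$, and $0$ if there is none. Then $\tau_e$ is nondecreasing, $\tau_e(0)=0$, $\tau_e(t)\le t$, and $\tau_e$ is unbounded because $\mathrm{val}(y)$ recurs. Let $t_x$ be the first time by which every child $y$ has visited $\mathrm{val}(y)$, with $t_x=0$ if $x$ has no children, and let $x$ be active exactly at the times $t\ge t_x$. At these times $x$ sees the constant set $S=\mathrm{val}(\mathrm{Ch}(x))$. Hence $q_t(x)=\delta_0(\lambda(x))$ for $t\le t_x$ and $q_{t_x+i}(x)=\delta_S^i(\delta_0(\lambda(x)))$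 for $i\ge0$. The state $\mathrm{val}(x)=\delta_S^{|Q|}(\delta_0(\lambda(x)))$ occurs infinitely often in this sequence.

This is a timing of $\widehat T$, since every node is active from some time on. The states visited by $r$ are the $\delta_S^i(\delta_0(\lambda(r)))$ with $S=\mathrm{val}(\mathrm{Ch}(r))$, so $r$ accepts in this run if and only if $(\lambda(r),S)\in\mathrm{acc}$. If $A$ is asynchronous, $r$ accepts in this run if and only if it accepts in the synchronous run. This is (E).
\end{proof}

Asynchrony is used in the last step only, and only for the timing just constructed. That timing loses messages, so that each edge can show one state forever, and lets nodes sleep, so that what the edges show at first has no effect.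

For Example~\ref{ex:blink}, where $|Q|=3$, we get $f(\{p\},S)=\mathsf b$ for all $S$, while $f(\emptyset,S)$ is $\mathsf a$ if $S$ meets $\{\mathsf a,\mathsf b\}$ and $\mathsf{wait}$ otherwise. The only pairs outside $\mathrm{acc}$ are $(\emptyset,\emptyset)$ and $(\emptyset,\{\mathsf{wait}\})$.

\subsection{A synchronous clock compares lengths}

A finite set of values cannot remember the length of a chain, while a synchronous automaton can measure it in time.

\begin{proof}[Proof of Proposition~\ref{prop:sync}]
Let $Q=\{\mathsf{wait},\mathsf{yes},\mathsf{no}\}$ and $F=\{\mathsf{yes}\}$. Every node starts in $\mathsf{wait}$, the states $\mathsf{yes}$ and $\mathsf{no}$ are absorbing, and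
\[
\delta(\mathsf{wait},S)=
\begin{cases}
\mathsf{yes} & \text{if } S=\emptyset \text{ or } S=\{\mathsf{yes}\},\\
\mathsf{wait} & \text{if } S=\{\mathsf{wait}\},\\
\mathsf{no} & \text{otherwise.}
\end{cases}
\]
For $k,l\ge1$ let $T_{k,l}$ be the tree without holes and with empty labels whose root has two children, the tops of chains of $k$ and $l$ nodes. In the synchronous run the $i$-th node from the bottom of a chain switches from $\mathsf{wait}$ to $\mathsf{yes}$ at time $i$, by induction on $i$. So the root sees $\{\mathsf{wait}\}$ before time $\min(k,l)$. At that time it sees $\{\mathsf{yes}\}$ if $k=l$ and $\{\mathsf{wait},\mathsf{yes}\}$ if $k\ne l$. Thus $A$ accepts the root of $T_{k,l}$ if and only if $k=l$.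

Suppose that a sentence is equivalent to $A$. By Theorem~\ref{thm:known} some asynchronous automaton $B$ is equivalent to $A$, and $B$ has an evaluation scheme by Proposition~\ref{prop:scheme}. There are finitely many values, so the tops of two chains of different lengths $k\neq l$ have the same value $d$. In both $T_{k,k}$ and $T_{k,l}$ the root has label $\emptyset$ and the set of values of its children is $\{d\}$. By (E), $B$ accepts both roots or neither, whereas $A$ accepts exactly one.
\end{proof}

This automaton is quasi-acyclic, so quasi-acyclicity cannot replace a hypothesis on timing. It is not delay-consistent: in $T_{k,k}$, if one of the two edges into the root has $\tau_e(t)=\max(t-1,0)$, the root sees $\{\mathsf{wait},\mathsf{yes}\}$ at time $k$ and rejects.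

\section{From an evaluation scheme to a sentence}\label{sec:formula}

Throughout this section $A$ is an automaton with an evaluation scheme $(D,f,\mathrm{acc},\mathrm{val})$. Timings play no role here, and all runs are synchronous.

\subsection{Possible values}

A pointed digraph $(G,v)$ is not a tree, but the automaton cannot distinguish it from the tree of backward walks from $v$, cut at some depth, with copies of $G$ grafted at the cut. The tool is the following invariance.

\begin{lemma}[bisimulation]\label{lem:bisim}
Let $G=(V,E,\lambda)$ and $G'=(V',E',\lambda')$ be digraphs and let $Z\subseteq V\times V'$ relate only nodes with equal labels. Suppose that for all $(u,u')\in Z$ every $w\in\mathrm{in}(u)$ is related to some $w'\in\mathrm{in}(u')$, and every $w'\in\mathrm{in}(u')$ is related to some $w\in\mathrm{in}(u)$. Then related nodes have equal states at every time of the synchronous runs. In particular $A$ accepts $(G,u)$ if and only if it accepts $(G',u')$, for $(u,u')\in Z$.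
\end{lemma}

\begin{proof}
Induction on time. At time $0$ the labels agree. If the claim holds at time $t$, then related nodes $u,u'$ have equal states, and they see the same set, since every state of a node of $\mathrm{in}(u)$ is the state of a related node of $\mathrm{in}(u')$ and conversely.
\end{proof}

By (E), acceptance of $(G,v)$ can be computed from the values at the cut. A formula has no access to these values. It can, however, reason about all values that might stand there: it can assert that the root accepts \emph{whatever} the values at the cut are. This assertion is sufficient for acceptance. It is also necessary once the cut is deep enough, because acceptance happens at a finite time $t$ and the state at time $t$ does not depend on anything beyond depth $t$. For the necessity one must be able to put at the cut a grafted tree for each value under consideration, so the set of admitted values must be neither too small nor too large.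

Call $K\subseteq D$ \emph{closed} if $f(\lambda,S)\in K$ for all $\lambda\subseteq P$ and all $S\subseteq K$, including $S=\emptyset$. Call $d\in D$ \emph{realized} if it is the value of the root of some grafted tree, and let $R$ be the set of realized values.

\begin{lemma}\label{lem:R}
The set $R$ is closed and contains $\mathrm{val}(H,h)$ for every pointed digraph $(H,h)$.
\end{lemma}

\begin{proof}
The value $\mathrm{val}(H,h)$ is realized by a single hole grafted with $(H,h)$. If each $s\in S$ is realized by a grafted tree $T_s$, then $f(\lambda,S)$ is realized by a root labeled $\lambda$ whose child subtrees are the $T_s$, $s\in S$.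
\end{proof}

Fix a closed set $K$ and a digraph $G$. For a node $u$ we define the set $V_n(u)$ of values that are still possible at $u$ after looking $n$ steps backward, when the values at the cut range over $K$, together with the family $\mathrm{Sel}_n(u)$ of sets that the incoming neighbors of $u$ may present at that stage:
\[
V_0(u)=K,\qquad V_{n+1}(u)=\{f(\lambda(u),S):S\in\mathrm{Sel}_n(u)\},
\]
\[
\mathrm{Sel}_n(u)=\Bigl\{S\subseteq D:\ S\cap V_n(w)\neq\emptyset\text{ for all }w\in\mathrm{in}(u),\ \ S\subseteq\bigcup_{w\in\mathrm{in}(u)}V_n(w)\Bigr\}.
\]
If $\mathrm{in}(u)=\emptyset$ then $\mathrm{Sel}_n(u)=\{\emptyset\}$. Since $K$ is closed, induction on $n$ gives $V_n(u)\subseteq K$, and all members of $\mathrm{Sel}_n(u)$ are subsets of $K$. A member of $\mathrm{Sel}_n(u)$ selects at least one possible value from each neighbor, and possibly several. Allowing exactly one value per neighbor would bound $|S|$ by the number of neighbors, a quantity that changes when a neighbor is duplicated. Several values from one neighbor cost nothing, since the automaton does not notice such a duplication.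

\subsection{The sentence $\varphi_K$}

Looking further back can only exclude values, so it is the statement ``$d$ is no longer possible at $u$'' that behaves like the approximant of a least fixpoint. We use a variable $X_d$ for it, for each $d\in K$, and one more variable $X_\star$ for acceptance. For $\lambda\subseteq P$ and $S\subseteq K$ put
\[
\bar\chi_\lambda=\bigvee_{p\in\lambda}\neg p\ \vee\bigvee_{p\in P\setminus\lambda}p,
\qquad
\theta_S=\bar\Diamond\bigwedge_{s\in S}X_s\ \vee\ \bigvee_{s\in S}\bar\Box X_s .
\]
The formula $\bar\chi_\lambda$ says that the label is not $\lambda$, and $\theta_S$ will say that $S$ cannot be selected. Let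
\[
\psi_d=\bigwedge_{\lambda\subseteq P}\Bigl(\bar\chi_\lambda\vee\bigwedge_{\substack{S\subseteq K\\ f(\lambda,S)=d}}\theta_S\Bigr),
\qquad
\psi_\star=\bigwedge_{\lambda\subseteq P}\Bigl(\bar\chi_\lambda\vee\bigwedge_{\substack{S\subseteq K\\ (\lambda,S)\notin\mathrm{acc}}}\theta_S\Bigr),
\]
\[
\varphi_K=\mu\bigl(X_\star,(X_d)_{d\in K}\bigr).\bigl(\psi_\star,(\psi_d)_{d\in K}\bigr).
\]
The sentence $\varphi_K$ is computable from $D$, $f$, $\mathrm{acc}$ and $K$; it does not involve $\mathrm{val}$.

\begin{lemma}\label{lem:sem}
Let $K$ be closed. Then $\varphi_K$ holds at $v$ in $G$ if and only if there is $n\ge0$ such that $(\lambda(v),S)\in\mathrm{acc}$ for all $S\in\mathrm{Sel}_n(v)$.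
\end{lemma}

\begin{proof}
Let $X^n_\star$ and $X^n_d$ be the components of the $n$-th approximant. We show that $X^n_d=\{u:d\notin V_n(u)\}$ for all $d\in K$. For $n=0$ both sides are empty. Assume the claim for $n$, interpret each $X_s$ as $X^n_s$, and let $S\subseteq K$. The first disjunct of $\theta_S$ holds at $u$ if and only if some $w\in\mathrm{in}(u)$ has $S\cap V_n(w)=\emptyset$. The second holds if and only if some $s\in S$ lies in no $V_n(w)$ with $w\in\mathrm{in}(u)$. These are the negations of the two conditions defining $\mathrm{Sel}_n(u)$, so $\theta_S$ holds at $u$ if and only if $S\notin\mathrm{Sel}_n(u)$. This includes $S=\emptyset$, where $\theta_\emptyset$ is equivalent to $\bar\Diamond\top$.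

At $u$, every $\bar\chi_\lambda$ with $\lambda\neq\lambda(u)$ is true and $\bar\chi_{\lambda(u)}$ is false. So $u\in X_d^{n+1}$ if and only if no $S\subseteq K$ with $f(\lambda(u),S)=d$ lies in $\mathrm{Sel}_n(u)$. As all members of $\mathrm{Sel}_n(u)$ are subsets of $K$, this says that $d\notin V_{n+1}(u)$, which completes the induction. For the same reason $v\in X_\star^{n+1}$ if and only if no $S$ with $(\lambda(v),S)\notin\mathrm{acc}$ lies in $\mathrm{Sel}_n(v)$. Finally $X^0_\star=\emptyset$, and $\varphi_K$ denotes $\bigcup_nX^n_\star$ because $G$ is finite.
\end{proof}

\begin{example}\label{ex:blinkformula}
For the scheme of the blinking automaton, a closed set contains $f(\emptyset,\emptyset)=\mathsf{wait}$, $f(\{p\},\emptyset)=\mathsf b$ and $f(\emptyset,\{\mathsf b\})=\mathsf a$, so $K=Q$. The pairs with $f(\lambda,S)=\mathsf{wait}$ are the two pairs outside $\mathrm{acc}$. Hence $\psi_\star$ and $\psi_{\mathsf{wait}}$ are the same formula,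
\[
\bigl(p\vee(\theta_\emptyset\wedge\theta_{\{\mathsf{wait}\}})\bigr)\wedge(\neg p\vee\top),
\qquad
\theta_\emptyset\wedge\theta_{\{\mathsf{wait}\}}\equiv\bar\Diamond\top\wedge(\bar\Diamond X_{\mathsf{wait}}\vee\bar\Box X_{\mathsf{wait}})\equiv\bar\Diamond X_{\mathsf{wait}} .
\]
Both reduce to $p\vee\bar\Diamond X_{\mathsf{wait}}$, and $\varphi_Q$ is equivalent to $\mu X.(p\vee\bar\Diamond X)$, as it should be.
\end{example}

\subsection{Soundness and completeness}

\begin{lemma}[soundness]\label{lem:sound}
Let $K$ be closed and contain $\mathrm{val}(H,h)$ for all pointed digraphs $(H,h)$. If $\varphi_K$ holds at $v$ in $G$, then $A$ accepts $(G,v)$.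
\end{lemma}

\begin{proof}
Let $n$ be as in Lemma~\ref{lem:sem}. Let $T$ be the tree whose nodes are the backward walks $x=(v_0,\dots,v_k)$ from $v$ of length $k\le n+1$. The children of $x$ are its one-step prolongations, so $x$ has depth $k$, and we put $\pi(x)=v_k$. Walks of length $n+1$ are holes, grafted with $(G,\pi(x))$. The other walks are proper and have label $\lambda(\pi(x))$. For proper $x$ the map $\pi$ is a bijection from $\mathrm{Ch}(x)$ onto $\mathrm{in}(\pi(x))$.

We claim that $\mathrm{val}(x)\in V_{n+1-k}(\pi(x))$ for every $x$ of depth $k$, and that $\mathrm{val}(\mathrm{Ch}(x))\in\mathrm{Sel}_{n-k}(\pi(x))$ if $k\le n$. We argue by downward induction on $k$. For $k=n+1$ we have $\mathrm{val}(x)=\mathrm{val}(G,\pi(x))\in K=V_0(\pi(x))$ by the hypothesis on $K$. For $k\le n$, the child of $x$ that corresponds to $w\in\mathrm{in}(\pi(x))$ has its value in $V_{n-k}(w)$. So $\mathrm{val}(\mathrm{Ch}(x))$ meets each $V_{n-k}(w)$ and is contained in their union, that is, it belongs to $\mathrm{Sel}_{n-k}(\pi(x))$. Then $\mathrm{val}(x)=f\bigl(\lambda(\pi(x)),\mathrm{val}(\mathrm{Ch}(x))\bigr)\in V_{n-k+1}(\pi(x))$.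

For the root $r=(v)$ this gives $\mathrm{val}(\mathrm{Ch}(r))\in\mathrm{Sel}_n(v)$, so $\bigl(\lambda(r),\mathrm{val}(\mathrm{Ch}(r))\bigr)\in\mathrm{acc}$ by the choice of $n$, and $A$ accepts $(\widehat T,r)$ by (E). Extend $\pi$ to $\widehat T$ by sending each node of a grafted copy of $G$ to its original; on holes this agrees with $\pi$. The extended map preserves labels and sends $\mathrm{in}(z)$ onto $\mathrm{in}(\pi(z))$ for every node $z$ of $\widehat T$: for proper nodes this was noted above, and for nodes of a graft it holds because no edge enters the graft. So the graph of $\pi$ satisfies the hypotheses of Lemma~\ref{lem:bisim}, and $A$ accepts $(G,v)$.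
\end{proof}

\begin{lemma}[completeness]\label{lem:complete}
Let $K$ be closed and let every element of $K$ be realized. If $A$ accepts $(G,v)$, then $\varphi_K$ holds at $v$ in $G$.
\end{lemma}

\begin{proof}
Let $v$ be in a state of $F$ at time $t$ of the synchronous run on $G$. We verify the condition of Lemma~\ref{lem:sem} for $n=t$. Let $S\in\mathrm{Sel}_t(v)$. The plan is to build a grafted tree that looks like $(G,v)$ up to depth $t$, so that its root accepts, and in which the children of the root have value set $S$, so that (E) gives $(\lambda(v),S)\in\mathrm{acc}$.

We build the tree from the top. Each node $x$ of depth $k\le t+1$ carries a node $\pi(x)$ of $G$; if $k\ge1$ it carries an intended value $d_x\in V_{t+1-k}(\pi(x))$; and if $k\le t$ it is proper, has label $\lambda(\pi(x))$ and carries a set $S_x\in\mathrm{Sel}_{t-k}(\pi(x))$.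
\begin{itemize}
\item The root $r$ has $\pi(r)=v$ and $S_r=S$.
\item For $x$ of depth $1\le k\le t$ choose $S_x\in\mathrm{Sel}_{t-k}(\pi(x))$ with $f(\lambda(\pi(x)),S_x)=d_x$. Such a set exists by the definition of $V_{t+1-k}(\pi(x))$.
\item A node $x$ of depth $k\le t$ has one child $y$ for each pair $(w,d)$ with $w\in\mathrm{in}(\pi(x))$ and $d\in S_x\cap V_{t-k}(w)$, and $\pi(y)=w$, $d_y=d$.
\item A node $x$ of depth $t+1$ has $d_x\in V_0(\pi(x))=K$. It is replaced by the root of a grafted tree that realizes $d_x$.
\end{itemize}
The result is a grafted tree $T$ with proper root. Let $x$ have depth $k\le t$. By the first condition in the definition of $\mathrm{Sel}_{t-k}(\pi(x))$, every $w\in\mathrm{in}(\pi(x))$ occurs in a pair, so $\pi$ maps $\mathrm{Ch}(x)$ onto $\mathrm{in}(\pi(x))$. By the second condition, $\{d_y:y\in\mathrm{Ch}(x)\}=S_x$.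

\emph{Values.} We have $\mathrm{val}(x)=d_x$ at depth $t+1$ by construction. If this holds at depth $k+1\le t+1$, then $\mathrm{val}(\mathrm{Ch}(x))=S_x$ at depth $k$, and $\mathrm{val}(x)=f(\lambda(\pi(x)),S_x)=d_x$ if $k\ge1$. Thus $\mathrm{val}(\mathrm{Ch}(r))=S$.

\emph{Locality.} For $x$ of depth $k\le t$ and $s\le t-k$, the state of $x$ at time $s$ in the synchronous run on $\widehat T$ equals the state of $\pi(x)$ at time $s$ in the synchronous run on $G$. We use induction on $s$. For $s=0$ the labels agree. If $s+1\le t-k$, the children of $x$ have depth $k+1\le t$ and $s\le t-(k+1)$, so the claim at time $s$ applies to $x$ and to its children. Since the children are the incoming neighbors of $x$ and are mapped onto $\mathrm{in}(\pi(x))$, the nodes $x$ and $\pi(x)$ see the same set at time $s$ and have the same state at time $s+1$. (The nodes of depth $t+1$ need not have the labels of their images; this is why the cut is at depth $t+1$ and not $t$.)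

With $k=0$ and $s=t$, the root $r$ is in a state of $F$ at time $t$. So $A$ accepts $(\widehat T,r)$, and (E) gives $(\lambda(v),S)\in\mathrm{acc}$.
\end{proof}

By Lemma~\ref{lem:R} the set $R$ satisfies the hypotheses of both lemmas.

\begin{theorem}\label{thm:scheme}
If $A$ has an evaluation scheme, with set $R$ of realized values, then $A$ is equivalent to $\varphi_R$ on finite digraphs.
\end{theorem}

\begin{example}[the closed set matters]\label{ex:K}
Use the schemes of Proposition~\ref{prop:scheme}, and let $v$ be the node of the one-node digraph with a self-loop, with $P=\emptyset$.

\emph{Too small.} For the automaton of Example~\ref{ex:wf}, $f(\emptyset,S)$ is $\mathsf{yes}$ if $S\subseteq\{\mathsf{yes}\}$ and $\mathsf{wait}$ otherwise, and $(\emptyset,S)\in\mathrm{acc}$ exactly when $S\subseteq\{\mathsf{yes}\}$. The closed sets are $\{\mathsf{yes}\}$ and $Q$. For $K=\{\mathsf{yes}\}$ the inner conjunction in $\psi_\star$ is empty, so $\varphi_K$ holds everywhere, but $v$ is rejected. Here $R=Q$, because $v$ has value $\mathsf{wait}$.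

\emph{Too large.} Let $Q=\{\mathsf{wait},\mathsf{yes},\mathsf{no}\}$, $F=\{\mathsf{yes}\}$, with initial state $\mathsf{wait}$, absorbing states $\mathsf{yes}$ and $\mathsf{no}$, and $\delta(\mathsf{wait},S)=\mathsf{no}$ if $\mathsf{no}\in S$, $\mathsf{yes}$ otherwise. No node can be the first to enter $\mathsf{no}$, so every node accepts in every run, and $R=\{\mathsf{yes}\}$. For $K=Q$ we have $\mathsf{no}\in V_0(v)$, and $\mathsf{no}\in V_n(v)$ implies $\{\mathsf{no}\}\in\mathrm{Sel}_n(v)$ and $\mathsf{no}=f(\emptyset,\{\mathsf{no}\})\in V_{n+1}(v)$. As $(\emptyset,\{\mathsf{no}\})\notin\mathrm{acc}$, the sentence $\varphi_Q$ fails at $v$.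
\end{example}

\section{Selecting a correct sentence}\label{sec:select}

Example~\ref{ex:K} shows that neither the smallest nor the largest closed set works in general, and the definition of $R$ ranges over all finite digraphs, so it does not provide an algorithm. We do not need $R$ itself. There are finitely many closed sets, hence finitely many candidate sentences, and one of them is correct. Two inequivalent candidates differ on some finite pointed digraph, and running $A$ on it eliminates one of them. To know when to stop, we must decide whether two candidates are equivalent.

We recall the facts needed. Formulas of the \emph{modal $\mu$-calculus} are built from $p$, $\neg p$, $\top$, $\bot$, variables, $\wedge$, $\vee$, the forward modalities $\Diamond$ and $\Box$, which quantify over outgoing neighbors, and least and greatest fixpoints $\mu X.\varphi$ and $\nu X.\varphi$ in one variable. They are interpreted on labeled digraphs that may be infinite. The negation of a sentence is expressed by exchanging $p$ and $\neg p$, $\top$ and $\bot$, $\wedge$ and $\vee$, $\Diamond$ and $\Box$, $\mu$ and $\nu$. Satisfiability is decidable \cite{SE}, and every satisfiable formula has a finite model \cite{Kozen}. \emph{Beki\'c's principle} states that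 for monotone maps $\Phi_1\colon L_1\times L_2\to L_1$ and $\Phi_2\colon L_1\times L_2\to L_2$ on complete lattices, the first component of the least fixpoint of $(x,y)\mapsto(\Phi_1(x,y),\Phi_2(x,y))$ is the least fixpoint of $x\mapsto\Phi_1\bigl(x,\mu y.\Phi_2(x,y)\bigr)$.

\begin{lemma}\label{lem:decide}
It is decidable whether a sentence of the backward $\mu$-fragment holds in some finite pointed digraph, and whether two such sentences are equivalent on finite digraphs.
\end{lemma}

\begin{proof}
Replace $\bar\Diamond,\bar\Box$ by $\Diamond,\Box$. The new sentence holds at $v$ in the digraph with all edges reversed if and only if the old one holds at $v$ in $G$, and reversal is a bijection of the class of finite digraphs. Vectorial fixpoints are eliminated by induction on the number $k$ of variables: Beki\'c's principle with $x=X_1$ and $y=(X_2,\dots,X_k)$ replaces each $X_j$, $j\ge2$, in $\varphi_1$ by a component of a fixpoint in $k-1$ variables, and any component becomes the first one after reordering. So a sentence $\varphi$ is turned effectively into a sentence $\varphi^\circ$ of the modal $\mu$-calculus. By the finite model property, $\varphi$ holds in some finite pointed digraph if and only if $\varphi^\circ$ is satisfiable, and $\varphi_1,\varphi_2$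 are inequivalent on finite digraphs if and only if $(\varphi_1^\circ\wedge\neg\varphi_2^\circ)\vee(\neg\varphi_1^\circ\wedge\varphi_2^\circ)$ is satisfiable. Both conditions are decidable.
\end{proof}

\begin{proposition}\label{prop:select}
Suppose that an algorithm computes from every automaton $A$ a finite set $D$, a function $f\colon2^P\times2^D\to D$ and a set $\mathrm{acc}\subseteq2^P\times2^D$. Then there is an algorithm which, given any automaton $A$, halts with a sentence $\varphi_K$ for some closed $K\subseteq D$, and this sentence is equivalent to $A$ on finite digraphs whenever $D,f,\mathrm{acc}$ are part of an evaluation scheme for $A$.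
\end{proposition}

\begin{proof}
Compute the finite list $\mathcal C$ of all $\varphi_K$ with $K\subseteq D$ closed. It is nonempty because $D$ is closed. Then run the following loop.
\begin{quote}
While $\mathcal C$ contains two sentences that are inequivalent on finite digraphs, enumerate the finite pointed digraphs until one, $(G,v)$, is found at which two members of $\mathcal C$ have different truth values; determine whether $A$ accepts $(G,v)$; and delete from $\mathcal C$ every sentence that disagrees with $A$ at $(G,v)$. When the loop ends, output any member of $\mathcal C$.
\end{quote}
Each step is effective. The loop condition is decidable by Lemma~\ref{lem:decide}, and when it holds the enumeration succeeds. Sentences are evaluated on a given finite digraph by computing approximants. Acceptance is decidable because the synchronous run iterates a map on the finite set $Q^V$, so that every configuration of the run occurs before time $|Q|^{|V|}$.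

Of two sentences with different truth values at $(G,v)$, exactly one agrees with $A$. So each pass deletes at least one sentence and keeps at least one. The loop therefore ends with $\mathcal C\neq\emptyset$ and all members of $\mathcal C$ equivalent on finite digraphs. If $D,f,\mathrm{acc}$ are part of an evaluation scheme, then $\varphi_R$ is in the initial list by Lemma~\ref{lem:R}, and it is equivalent to $A$ by Theorem~\ref{thm:scheme}. It is never deleted, so the output is equivalent to $\varphi_R$ and hence to $A$.
\end{proof}

For the automaton of Example~\ref{ex:wf} the list has two members. They differ at the node with a self-loop, and testing $A$ there deletes $\varphi_{\{\mathsf{yes}\}}$ and leaves $\varphi_Q$.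

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:select} to the data $D,f,\mathrm{acc}$ of Proposition~\ref{prop:scheme}, which are computable for every $A$ and are part of an evaluation scheme when $A$ is asynchronous. The translation from sentences to asynchronous automata is given by Theorem~\ref{thm:known}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(a) Translate the automaton into a sentence by Theorem~\ref{thm:main} and the sentence into an automaton by Theorem~\ref{thm:known}.

(b) Translate the automata into sentences by Theorem~\ref{thm:main} and apply Lemma~\ref{lem:decide}.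

(c) The output is $\varphi_K$ with $K\subseteq Q$. It has $|K|+1$ variables, and modalities occur only in the $\theta_S$, where they are not nested. For each of the at most $2^{|P|+|Q|}$ pairs $(\lambda,S)$, the formula $\theta_S$, of size $O(|Q|+1)$, occurs in the conjunct for $\lambda$ of exactly one $\psi_d$ and possibly of $\psi_\star$. Each of the $2^{|P|}$ formulas $\bar\chi_\lambda$, of size $O(|P|+1)$, occurs once in each of at most $|Q|+1$ components. The total size is
\[
O\bigl(2^{|P|+|Q|}(|Q|+1)+2^{|P|}(|Q|+1)(|P|+1)\bigr).
\]
Since $|Q|\ge1$ we have $|Q|+1\le2^{|Q|}$, $|P|+1\le|P|+|Q|$ and $|Q|+1\le2(|P|+|Q|)$, which gives the stated bound. The tables of $\delta_0$ and $\delta$ have $a=2^{|P|}$ and $b=|Q|2^{|Q|}$ entries, and $2^{|P|+|Q|}(|P|+|Q|)\le a^2b+ab$.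
\end{proof}

\section{Delays alone}\label{sec:delay}

By Proposition~\ref{prop:select} it is enough to find an evaluation scheme for delay-consistent automata. The timing of Proposition~\ref{prop:scheme} is no longer available. Every edge must show every state of its source, in order, and the parent moves from time $0$ on. A single recurrent state is then too little information, and the full sequence of states is too much.

The remedy is to duplicate children, which by Lemma~\ref{lem:bisim} does not affect acceptance. Suppose a child runs through $\mathsf a,\mathsf b,\mathsf a,\mathsf b,\dots$. One edge from it must alternate between $\mathsf a$ and $\mathsf b$. With four copies of the child, two edges can pause on $\mathsf a$ and $\mathsf b$ while the other two advance, and then the roles are exchanged; the parent sees the constant set $\{\mathsf a,\mathsf b\}$. In general the set shown by the copies has to change only when a state appears for the first time or disappears for good, and the adversary chooses when this happens. So the value of a node should record the order of first occurrences and the order of last occurrences of its states. The parent sees a finite sequence of sets, each for a time that the adversary may prolong, and durations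 that are multiples of $|Q|!$ make the value of the parent independent of the actual durations.

\subsection{Profiles and readers}

A \emph{stream} is a map $\sigma\colon\mathbb N\to Q$, viewed as an infinite word. Let $\mathrm{Occ}(\sigma)$ be the set of letters that occur in $\sigma$ and $\mathrm{Inf}(\sigma)\neq\emptyset$ the set of those that occur infinitely often. The \emph{profile} of $\sigma$ is the pair of words $(\alpha,\beta)$, where $\alpha$ lists $\mathrm{Occ}(\sigma)$ in the order of first occurrence and $\beta$ lists $\mathrm{Occ}(\sigma)\setminus\mathrm{Inf}(\sigma)$ in the order of last occurrence. Let $D$ be the finite set of all pairs $(\alpha,\beta)$ of repetition-free words over $Q$ such that the letters of $\beta$ form a proper subset of the letters of $\alpha$. Every profile lies in $D$. For $\gamma=(\alpha,\beta)\in D$ with $\alpha=\alpha_1\cdots\alpha_k$ and $\beta=\beta_1\cdots\beta_l$, put $|\gamma|=k+l$ and define the \emph{stages}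
\[
C_j(\gamma)=\{\alpha_1,\dots,\alpha_j\}\quad(1\le j\le k),\qquad
C_{k+j}(\gamma)=C_k(\gamma)\setminus\{\beta_1,\dots,\beta_j\}\quad(1\le j\le l).
\]
If $\gamma$ is the profile of $\sigma$, then $C_k(\gamma)=\mathrm{Occ}(\sigma)$ and $C_{k+l}(\gamma)=\mathrm{Inf}(\sigma)$.

A \emph{reader} is an unbounded function $\tau\colon\mathbb N\to\mathbb N$ with $\tau(0)=0$ and $\tau(t+1)-\tau(t)\in\{0,1\}$; we call $\tau(t)$ its position at time $t$. Then $\tau(t)\le t$ holds automatically, so readers are exactly the functions allowed on the edges in a pure-delay timing. Put $m=2|Q|$.

\begin{lemma}[readers]\label{lem:readers}
Let $\sigma$ be a stream with profile $\gamma$ and let $n=|\gamma|$. There is a number $g(\sigma)$ with the following property. For all times $0=t_1<t_2<\dots<t_n$ with $t_{j+1}-t_j\ge g(\sigma)$ there are readers $\tau_1,\dots,\tau_m$ such that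
\[
\{\sigma(\tau_1(t)),\dots,\sigma(\tau_m(t))\}=C_j(\gamma)\qquad\text{for }t_j\le t<t_{j+1},\ 1\le j\le n,
\]
where $t_{n+1}=\infty$.
\end{lemma}

\begin{proof}
Let $\gamma=(\alpha,\beta)$, $k=|\alpha|$, $l=|\beta|$, $C_j=C_j(\gamma)$. The set of letters of $\sigma$ at the current positions of the readers is the \emph{displayed set}. It suffices to find readers with the stated property for one choice of times $0=s_1<\dots<s_n$. Indeed, let $g(\sigma)$ be the largest gap $s_{j+1}-s_j$ (or $1$ if $n=1$). Letting all readers stand still for $(t_{j+1}-t_j)-(s_{j+1}-s_j)$ additional time steps during stage $j$, for each $j<n$, moves the changes to the times $t_j$. It also suffices to use $2k\le m$ readers, named $e_a$ and $e'_a$ for $a\in\mathrm{Occ}(\sigma)$, since the remaining ones can copy $e_{\alpha_1}$ without changing the displayed set.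

We describe a sequence of moves. To move a reader to a later position means to advance it one position per time step. The displayed set stays equal to a set $C$ during a move if
\begin{itemize}
\item[($*$)] the readers that stand still display all letters of $C$ and no others, and the moving readers meet only letters of $C$.
\end{itemize}
At time $0$ all readers are at position $0$ and display $C_1=\{\alpha_1\}$.

\emph{Rise.} For $j=2,\dots,k$ in turn, suppose that $e_{\alpha_i}$ is at the first occurrence of $\alpha_i$ for $i<j$ and all other readers are at position $0$, so that $C_{j-1}$ is displayed. Move $e_{\alpha_j}$ to the first occurrence of $\alpha_j$. Before that position only letters of $C_{j-1}$ occur, so by ($*$) the displayed set is $C_{j-1}$ until the last step of the move, and this step changes it to $C_j$.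

\emph{Turn.} Now the $e_a$ display $C_k=\mathrm{Occ}(\sigma)$ and the $e'_a$ are at position $0$. Fix a position $\ell$ larger than the last occurrences of all letters of $\beta$; from $\ell$ on only letters of $\mathrm{Inf}(\sigma)$ occur. First move each $e'_b$, for $b$ in $\beta$, to the last occurrence of $b$, and each $e'_c$, for $c\in\mathrm{Inf}(\sigma)$, to an occurrence of $c$ at a position $\ge\ell$, while the $e_a$ stand still. Then move each $e_a$ to a position $\ge\ell$, if it is not yet there, while the $e'_a$ stand still. In both moves the readers that stand still display $\mathrm{Occ}(\sigma)$, so ($*$) holds with $C=C_k$.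

\emph{Fall.} For $j=1,\dots,l$ in turn, suppose that $e'_{\beta_i}$ is at the last occurrence of $\beta_i$ for $i\ge j$, that all other readers are at positions $\ge\ell$, and that $e'_c$ is on an occurrence of $c$ for $c\in\mathrm{Inf}(\sigma)$. The displayed set is $\{\beta_j,\dots,\beta_l\}\cup\mathrm{Inf}(\sigma)=C_{k+j-1}$, and the readers other than $e'_{\beta_j}$ display exactly $C_{k+j}$. Move $e'_{\beta_j}$ to position $\ell$. After the last occurrence of $\beta_j$ only letters of $C_{k+j}$ occur, because $\beta_1,\dots,\beta_{j-1}$ have earlier last occurrences. So the first step of the move changes the displayed set to $C_{k+j}$, and by ($*$) the remaining steps keep it.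

\emph{Forever.} Now all readers are at positions $\ge\ell$, and $e'_c$ is on $c$ for $c\in\mathrm{Inf}(\sigma)$. Alternate two moves forever. In the first, the $e'_c$ with $c\in\mathrm{Inf}(\sigma)$ stand still and all other readers advance by at least one position, each $e_c$ with $c\in\mathrm{Inf}(\sigma)$ stopping on an occurrence of $c$. In the second, only the $e'_c$ with $c\in\mathrm{Inf}(\sigma)$ move, each to a later occurrence of $c$. In both moves ($*$) holds with $C=\mathrm{Inf}(\sigma)=C_{k+l}$, and every reader advances in every round, so all readers are unbounded.

The displayed set changes exactly $k-1+l=n-1$ times, each time in a separate single step, and runs through $C_1,\dots,C_n$.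
\end{proof}

\begin{example}\label{ex:readers}
Let $\sigma=abac\,(bc)^\omega$, so that $a$ is at positions $0,2$, the letter $b$ at $1,4,6,\dots$ and $c$ at $3,5,7,\dots$. The profile is $(abc,a)$, and we take $\ell=3$. The table lists the positions at some moments; between consecutive rows with the same displayed set, that set does not change.
\[
\begin{array}{l|cccccc|l}
 & e_a&e_b&e_c&e'_a&e'_b&e'_c&\text{displayed}\\ \hline
\text{start} &0&0&0&0&0&0&C_1=\{a\}\\
\text{rise of }b &0&1&0&0&0&0&C_2=\{a,b\}\\
\text{just before }c &0&1&2&0&0&0&C_2\\
\text{rise of }c &0&1&3&0&0&0&C_3=\{a,b,c\}\\
\text{turn, first move} &0&1&3&2&4&3&C_3\\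
\text{turn, second move} &3&3&3&2&4&3&C_3\\
\text{fall of }a &3&3&3&3&4&3&C_4=\{b,c\}\\
\text{forever, first move} &4&4&5&4&4&3&C_4\\
\text{forever, second move} &4&4&5&4&6&5&C_4
\end{array}
\]
\end{example}

\subsection{The profile of a parent}

Fix a linear order on $D$, and let $\Gamma=\{\gamma_1<\dots<\gamma_h\}\subseteq D$ be a set of profiles, to be thought of as the values of the children of a node. The adversary advances the stages of these profiles one at a time. The order must depend on $\Gamma$ only, and any such order would do; we exhaust $\gamma_1$ first, then $\gamma_2$, and so on. Let $\rho=\sum_i(|\gamma_i|-1)$. Define vectors $J^0,\dots,J^\rho\in\mathbb N^h$ by $J^0=(1,\dots,1)$ and by letting $J^{s+1}$ arise from $J^s$ by adding $1$ to the first coordinate $i$ with $J^s_i<|\gamma_i|$. Then $J^\rho=(|\gamma_1|,\dots,|\gamma_h|)$. Put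
\[
S_s=\bigcup_{i=1}^hC_{J^s_i}(\gamma_i)\subseteq Q\qquad(0\le s\le\rho).
\]
For $\Gamma=\emptyset$ this means $\rho=0$ and $S_0=\emptyset$.

Let $N=|Q|!$. For $\lambda\subseteq P$ and positive multiples $N_0,\dots,N_{\rho-1}$ of $N$, let $\sigma_{\lambda,\Gamma}^{(N_0,\dots,N_{\rho-1})}$ be the stream that starts with $\delta_0(\lambda)$ and is continued by applying $\delta_{S_0}$ exactly $N_0$ times, then $\delta_{S_1}$ exactly $N_1$ times, and so on, and finally $\delta_{S_\rho}$ forever. It is the sequence of states of an always active node with label $\lambda$ that sees $S_0$ at the first $N_0$ times, $S_1$ at the next $N_1$ times, and so on.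

\begin{lemma}\label{lem:indep}
The profile of $\sigma_{\lambda,\Gamma}^{(N_0,\dots,N_{\rho-1})}$ does not depend on the positive multiples $N_0,\dots,N_{\rho-1}$ of $N$.
\end{lemma}

\begin{proof}
Every tuple is reached from $(N,\dots,N)$ by repeatedly adding $N$ to one entry, so it suffices to compare $N_s$ with $N_s+N$. Let $q$ be the state at the start of phase $s$, let $g=\delta_{S_s}$, and let $a$ and $c$ be the preperiod and period of $q$ under $g$. Then $a+c\le|Q|\le N\le N_s$, and $c$ divides $N$ because $c\le|Q|$. Hence $g^{i+N}(q)=g^i(q)$ for all $i\ge a$. In particular $g^{N_s+N}(q)=g^{N_s}(q)$, so the later phases are the same in both streams.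

Let $u$ be the word $g^a(q)\,g^{a+1}(q)\cdots g^{a+c-1}(q)$. In the old stream phase $s$ contributes the letters $g^0(q),\dots,g^{N_s-1}(q)$, and $a+c\le N_s$, so the old stream has the form $y\,u\,z$, where $y$ ends just before the letter $g^a(q)$ of phase $s$. In the new stream, $y$ is followed by $g^a(q),\dots,g^{a+N-1}(q)$, which spell $u^{N/c}$, then by $g^{a+N}(q),\dots,g^{N_s+N-1}(q)$, which equal $g^a(q),\dots,g^{N_s-1}(q)$, and then by the later phases. So the new stream is $y\,u^{N/c}\,u\,z$.

Both streams begin with $yu$, and the further copies of $u$ contain no new letter, so the order of first occurrences is the same. Both end with $uz$, and the inserted copies contain only letters that occur again in the final $u$, so $\mathrm{Inf}$ and the order of last occurrences are the same.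
\end{proof}

Define $f(\lambda,\Gamma)\in D$ as the profile in Lemma~\ref{lem:indep}, and let $(\lambda,\Gamma)\in\mathrm{acc}$ if and only if some letter of the first component of $f(\lambda,\Gamma)$ lies in $F$. For a pointed digraph $(H,h)$ let $\mathrm{val}(H,h)$ be the profile of the stream of states of $h$ in the synchronous run on $H$. For instance, in Example~\ref{ex:blink} a leaf labeled $p$ has value $\gamma=(\mathsf a\mathsf b,\varepsilon)$, where $\varepsilon$ is the empty word. For $\Gamma=\{\gamma\}$ we get $S_0=\{\mathsf a\}$ and $S_1=\{\mathsf a,\mathsf b\}$, an unlabeled parent has the stream $\mathsf{wait}\,(\mathsf a\mathsf b)^\omega$, and $f(\emptyset,\Gamma)=(\mathsf{wait}\,\mathsf a\,\mathsf b,\ \mathsf{wait})$.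

\begin{proposition}\label{prop:scheme2}
The data $D,f,\mathrm{acc}$ are computable from $A$. If $A$ is delay-consistent, then $(D,f,\mathrm{acc},\mathrm{val})$ is an evaluation scheme for $A$.
\end{proposition}

\begin{proof}
To compute $f(\lambda,\Gamma)$ take all $N_s=N$. The stream then consists of $\rho N$ letters followed by the iteration of $\delta_{S_\rho}$, whose preperiod and period are found within $|Q|$ steps, and the profile can be read off.

Let $T$ be a grafted tree with proper root $r$. Let $T^{(m)}$ arise from $T$ by replacing, recursively, each child by $m$ copies. Its nodes are the sequences $\bigl(r,(x_1,i_1),\dots,(x_k,i_k)\bigr)$ with $x_1\in\mathrm{Ch}(r)$, $x_{j+1}\in\mathrm{Ch}(x_j)$ and $1\le i_j\le m$. Such a sequence is a \emph{copy} of $x_k$ (of $r$ if $k=0$) and has the same label, or is a hole with the same graft. Every copy of a proper node $x$ has exactly $m$ copies of each $y\in\mathrm{Ch}(x)$ as its children. The map from the digraph of $T^{(m)}$ to $\widehat T$ that sends copies to originals, also inside grafts, preserves labels and maps incoming neighbors onto incoming neighbors. By Lemma~\ref{lem:bisim}, $A$ accepts the root of one digraph if and only if it accepts the root of the other.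

We define a pure-delay timing on the digraph of $T^{(m)}$. All nodes are always active, and edges inside grafts have $\tau_e(t)=t$. By induction on the height of $x$ in $T$ we define the readers on the edges below the copies of $x$ so that all copies of $x$ have the same stream of states $\sigma_x$, and the profile of $\sigma_x$ is $\mathrm{val}(x)$. For a hole $x$ the graft runs synchronously, and the claim is the definition of $\mathrm{val}(H_x,h_x)$.

Let $x$ be proper and $\Gamma=\mathrm{val}(\mathrm{Ch}(x))=\{\gamma_1<\dots<\gamma_h\}$, with $\rho$, $J^s$, $S_s$ as above. Let $M$ be a positive multiple of $N$ with $M\ge g(\sigma_y)$ for all $y\in\mathrm{Ch}(x)$. For $t\in\mathbb N$ put $s(t)=\min(\lfloor t/M\rfloor,\rho)$. Fix a child $y$ with $\mathrm{val}(y)=\gamma_i$. As $t$ grows, the number $J^{s(t)}_i$ runs through $1,2,\dots,|\gamma_i|$, and it increases at distinct positive multiples $t_2<\dots<t_{|\gamma_i|}$ of $M$. With $t_1=0$ all gaps are at least $M\ge g(\sigma_y)$. Lemma~\ref{lem:readers} provides $m$ readers of $\sigma_y$ that display $C_{J^{s(t)}_i}(\gamma_i)$ at every time $t$. At every copy of $x$, assign these $m$ readers to the edges from the $m$ copies of $y$, all of which have stream $\sigma_y$. Children with the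 same value change stage at the same times, and each $\gamma_i$ is the value of some child. So every copy of $x$ sees at time $t$ the set $\bigcup_iC_{J^{s(t)}_i}(\gamma_i)=S_{s(t)}$. Its stream is $\sigma_{\lambda(x),\Gamma}^{(M,\dots,M)}$, the same for all copies, and by Lemma~\ref{lem:indep} its profile is $f(\lambda(x),\Gamma)=\mathrm{val}(x)$. The readers are chosen with knowledge of the whole streams $\sigma_y$; this is legitimate, as these streams are determined by the part of the timing defined earlier.

All edge functions are readers, so the timing is pure-delay. The set of states that the root visits is $\mathrm{Occ}(\sigma_r)$, the set of letters of the first component of $f\bigl(\lambda(r),\mathrm{val}(\mathrm{Ch}(r))\bigr)$. Hence the root of $T^{(m)}$ accepts in this run if and only if $\bigl(\lambda(r),\mathrm{val}(\mathrm{Ch}(r))\bigr)\in\mathrm{acc}$. If $A$ is delay-consistent, the root of $T^{(m)}$ accepts in this run if and only if it accepts in the synchronous run, which happens if and only if $A$ accepts $(\widehat T,r)$. This is (E). Note that delay-consistency is applied to the digraph of $T^{(m)}$, not to $\widehat T$.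
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:delay}]
Propositions~\ref{prop:select} and~\ref{prop:scheme2} give an algorithm that translates every delay-consistent automaton into an equivalent sentence. Let $\mathcal K$ be a class of automata that contains all quasi-acyclic asynchronous automata and consists of delay-consistent ones. Members of $\mathcal K$ are translated into sentences by this algorithm, and sentences are translated into members of $\mathcal K$ by Theorem~\ref{thm:known}. So $\mathcal K$ is effectively equivalent to the backward $\mu$-fragment, and any two such classes are effectively equivalent to each other by composing translations. This covers the quasi-acyclic asynchronous, the asynchronous and the delay-consistent automata, and every class between the last two. Finally, every pure-delay run is lossless and every lossless run is a run, so the automata whose acceptance outcome is the same in all lossless runs include the asynchronous ones and are delay-consistent.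
\end{proof}

\begin{thebibliography}{9}

\bibitem{ADA}
\emph{Asynchronous Distributed Automata},
\texttt{https://\allowbreak arietiform.com/\allowbreak application/\allowbreak nph-tsq.cgi/\allowbreak en/\allowbreak 20/\allowbreak https/\allowbreak www.irif.fr/\allowbreak \_media/\allowbreak users/\allowbreak reiterf/\allowbreak icalp2017.pdf}

\bibitem{Kozen}
Kozen, \emph{Studia Logica} 47, 1988.

\bibitem{SE}
Streett and Emerson, \emph{Inf.\ and Comput.}\ 81, 1989.

\end{thebibliography}
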